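# Positive lattice points in large simplices: a sharp polynomial bound

## Counting under $2x+3y+3z\le 12$

How many triples of positive integers satisfy
$$\frac x6+\frac y4+\frac z4\le 1,\qquad\text{that is,}\qquad 2x+3y+3z\le 12\ ?$$
Group by $y+z$. If $y+z=2$ there is one pair $(y,z)$, and $2x\le 6$ leaves $x\in\{1,2,3\}$. If $y+z=3$ there are two pairs, and $2x\le 3$ leaves $x=1$. If $y+z\ge 4$ nothing is left. The count is $3+2=5$.

Volume gives a quick upper bound. The unit cubes $[x-1,x]\times[y-1,y]\times[z-1,z]$ attached to counted points lie inside the simplex and do not overlap, so the count is at most $\frac{6\cdot4\cdot4}{3!}=16$. This is far from $5$.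

Now make the edges equal. For edges $(4,4,4)$ the condition is $x+y+z\le4$, with solutions $(1,1,1),(2,1,1),(1,2,1),(1,1,2)$: four points. More generally, for $n$ equal integer edges $k$, the positive points with $x_1+\dots+x_n\le k$ correspond to the $n$-element subsets of $\{1,\dots,k\}$ (take partial sums). So the count is $\binom kn$, and
$$n!\cdot(\text{count})=k(k-1)\cdots(k-n+1).$$
For $n=3$ this is $k^3-3k^2+2k$. We would like a polynomial in several edges that reduces to this one when the edges agree, and still bounds the count when they do not. One candidate for $a_1\ge a_2\ge a_3$ is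
$$f_3=a_1a_2a_3-(a_1a_2+a_1a_3+a_2a_3)+(a_1+a_2).$$
For $(4,4,4)$ it gives $64-48+8=24=3!\cdot4$, exact. For $(6,4,4)$ it gives $96-64+10=42$, against $3!\cdot5=30$. Is $f_3$, with its analogue in every dimension, always an upper bound? The answer depends on how small the smallest edge may be.

## The polynomial $f_n$ and the two theorems

Throughout, $n\ge3$ and $a_1\ge a_2\ge\dots\ge a_n>1$ are real, and $\mathbb Z_+$ denotes the positive integers. Put
$$P_n=P_n(a_1,\dots,a_n)=\#\Big\{x\in\mathbb Z_+^n:\ \frac{x_1}{a_1}+\dots+\frac{x_n}{a_n}\le1\Big\}.$$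

**Definition (Stirling numbers of the first kind).** The numbers $s(n,k)$ are defined by $x(x-1)\cdots(x-n+1)=\sum_{k=0}^n s(n,k)x^k$.

For example $s(3,3)=1$, $s(3,2)=-3$, $s(3,1)=2$, $s(3,0)=0$.

**Definition (the quantities $A_k^m$).** For $m\in\{n-1,n\}$ and $0\le k\le m-1$,
$$A_k^m=\Big(\prod_{i=1}^m a_i\Big)\Big(\sum_{1\le i_1<\dots<i_k\le m}\frac1{a_{i_1}\cdots a_{i_k}}\Big),\qquad A_0^m=\prod_{i=1}^m a_i .$$

For $n=3$: $A_0^3=a_1a_2a_3$, $A_1^3=a_1a_2+a_1a_3+a_2a_3$, $A_1^2=a_1+a_2$. Note that $A_k^{n-1}$ ignores the smallest edge $a_n$.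

**Definition (the estimate).** The sharp estimate is
$$n!\,P_n\le f_n:=A_0^n+\frac{s(n,n-1)}nA_1^n+\sum_{l=1}^{n-2}\frac{s(n,n-1-l)}{\binom{n-1}l}A_l^{n-1}, \tag{1}$$
with equality if and only if $a_1=\dots=a_n$ are integers.

For $n=3$ this $f_3$ is the polynomial above, since $s(3,2)/3=-1$ and $s(3,1)/\binom21=1$.

The GLY Sharp Estimate conjectured (1) whenever $a_n\ge n-1$. This is known for $n=4,5,6$, and there is a counterexample for $n=7$. The **Modified GLY Conjecture**, taken from "On the polynomial sharp upper estimate conjecture in 7-dimensional simplex", says that there is an integer $y(n)$, depending only on $n$, such that (1) holds when $a_1\ge\dots\ge a_n\ge y(n)$. It is true for every $n\ge3$, with $y(n)=4n^2$, and the order $n^2$ is optimal: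

**Theorem 1.** Let $n\ge3$ and let $a_1\ge\dots\ge a_n\ge4n^2$ be real. Then $n!\,P_n\le f_n$, with equality if and only if $a_1=\dots=a_n$ is an integer.

**Theorem 2.** Let $n\ge5$ and $a=\lceil n(n-1)/6\rceil-1$. Then (1) fails for $a_n=a$ and $a_1=\dots=a_{n-1}=M$, for all large $M$. Hence the least admissible integer $y_{\min}(n)$ satisfies
$$\lceil n(n-1)/6\rceil\le y_{\min}(n)\le4n^2\qquad(n\ge5).$$
In particular the original GLY conjecture (range $a_n\ge n-1$) is false for every $n\ge7$.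

## Flat simplices force a threshold of order $n^2$

We begin with Theorem 2, because it shows what a small $a_n$ can do. Let $a_n=a$ be a fixed integer and let $a_1=\dots=a_{n-1}=M\to\infty$.

**A case by hand.** Let $n=7$, $a=6=n-1$. Cut by $x_7=k$. The slice contains the points of $\mathbb Z_+^6$ with coordinate sum at most $M(1-k/6)$; there are about $M^6(1-k/6)^6/6!$ of them. So
$$\frac{7!\,P_7}{M^6}\to7\sum_{j=0}^{5}\Big(\frac j6\Big)^6=\frac{7(1+64+729+4096+15625)}{46656}=\frac{143605}{46656}>3.07 .$$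
On the other side $f_7/M^6\to 6-3=3$: the term $A_0^7=6M^6$ contributes $6$, the term $-3A_1^7$ contributes $-3$, and all other terms are of lower order. So (1) fails for large $M$. For $n=4$ the same computation gives $4\sum_{j<a}j^3/a^3=(a-1)^2/a=a-2+\frac1a$ against $a-\frac32$, so this family gives a contradiction only if $a<2=\frac{4\cdot3}6$. The number $n(n-1)/6$ is the one to watch.

**Proof of Theorem 2.** Let $n\ge5$, $A=\frac{n(n-1)}6$ and $a=\lceil A\rceil-1$. Then $a\ge3$ (for $n=5$, $A=\frac{10}3$). Triangular numbers are $0$ or $1$ modulo $3$, so $A=\frac13\cdot\frac{n(n-1)}2$ has fractional part $0$ or $\frac13$. Hence $A-a\in\{1,\frac13\}$.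

**Step 1: pass to the limit.** The purpose is to replace (1) by an inequality between two numbers. For fixed $k$ the slice $x_n=k$ has $\binom{\lfloor M(1-k/a)\rfloor}{n-1}$ points, so with $j=a-k$
$$\frac{n!\,P_n}{M^{n-1}}\to n\sum_{k=1}^a\Big(1-\frac ka\Big)^{n-1}=\sum_{j=0}^{a-1}\varphi(j),\qquad\varphi(t)=\frac{n\,t^{n-1}}{a^{n-1}} .$$
Moreover $A_0^n=aM^{n-1}$, $A_1^n=M^{n-1}+(n-1)aM^{n-2}$, $A_l^{n-1}=\binom{n-1}lM^{n-1-l}$ with $l\ge1$, and $s(n,n-1)/n=-\frac{n-1}2$. So $f_n/M^{n-1}\to a-\frac{n-1}2$.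

**Step 2: an exact summation formula.** The purpose is to evaluate $\sum\varphi(j)$ up to a small error of known sign. Let $u(t)=t^2(1-t)^2$. Then $u,u'$ vanish at $0$ and $1$, $u''(0)=u''(1)=2$, $u'''(0)=-12$, $u'''(1)=12$, $u''''=24$. Four integrations by parts give
$$\int_0^1u\,\varphi''''\,dt=2\big(\varphi'(1)-\varphi'(0)\big)-12\big(\varphi(1)+\varphi(0)\big)+24\int_0^1\varphi\,dt .$$
Solve for $\frac{\varphi(0)+\varphi(1)}2$ and subtract $\frac{\varphi(1)-\varphi(0)}2$; then apply the result on each $[j,j+1]$ and add. This is the Euler–Maclaurin formula of order four: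
$$\sum_{j=0}^{a-1}\varphi(j)=\int_0^a\varphi-\frac{\varphi(a)-\varphi(0)}2+\frac{\varphi'(a)-\varphi'(0)}{12}-\frac1{24}\int_0^au(\{t\})\,\varphi''''(t)\,dt .$$

**Step 3: the gap is positive.** The purpose is to compare the two limits. Since $n-1\ge4$, we have $\varphi(0)=\varphi'(0)=\varphi'''(0)=0$. Also $\varphi''''\ge0$ on $[0,a]$ and $0\le u\le\frac1{16}$ on $[0,1]$, so the last term is at least $-\frac{\varphi'''(a)}{384}$. With $\int_0^a\varphi=a$, $\varphi(a)=n$, $\varphi'(a)=\frac{n(n-1)}a$ and $\varphi'''(a)=\frac{n(n-1)(n-2)(n-3)}{a^3}$,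
$$\sum_{j=0}^{a-1}\varphi(j)-\Big(a-\frac{n-1}2\Big)\ge-\frac12+\frac{n(n-1)}{12a}-\frac{n(n-1)(n-2)(n-3)}{384a^3}=\frac12\Big[\frac Aa(1-x)-1\Big],$$
where $x=\frac{(n-2)(n-3)}{32a^2}$. Since $\frac Aa\ge1+\frac1{3a}=\frac{3a+1}{3a}$, the bracket is positive as soon as $x<\frac1{3a+1}$. Now $(n-2)(n-3)<n(n-1)=6A\le6(a+1)$, so
$$(n-2)(n-3)(3a+1)<6(a+1)(3a+1)=18a^2+24a+6<32a^2,$$
the last inequality because $14a^2-24a-6>0$ for $a\ge2$. Hence $x<\frac1{3a+1}$.

**Step 4: consequences.** The purpose is to read off the bounds. The limit of $n!P_n/M^{n-1}$ exceeds that of $f_n/M^{n-1}$, so (1) fails for all large $M$. An integer $y\le a$ is therefore not admissible, so every admissible $y(n)$ is at least $a+1=\lceil n(n-1)/6\rceil$. The upper bound $4n^2$ is Theorem 1, proved below. If $n\ge7$ then $A>n-1$, so $\lceil A\rceil\ge n$ and $a\ge n-1$: the failing examples lie in the range $a_n\ge n-1$. $\square$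

## Reciprocal edges and the polynomial $Q$

From here on $a_n\ge4n^2$, and we prove Theorem 1. The natural variables are the reciprocals $r_i=1/a_i$, with $r_1\le\dots\le r_n\le\frac1{4n^2}$. Put
$$\Pi=\prod_{i=1}^na_i,\quad\sigma=\sum_{i=1}^nr_i,\quad\sigma'=\sum_{i=2}^nr_i,\quad\rho=\frac{r_1+\dots+r_{n-1}}{n-1},\quad v=r_n-\rho\ge0,\quad w=\rho-r_1\ge0 .$$
Thus $\rho$ averages all reciprocals but the largest, $v$ tells how far $r_n$ sticks out above it, and $w$ how far $r_1$ lies below. For edges $(40,40,36)$: $\rho=\frac1{40}$, $w=0$, $v=\frac1{36}-\frac1{40}=\frac1{360}$. In general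
$$\sigma=n\rho+v,\qquad\sigma'=(n-1)\rho+v+w,\qquad v+w=r_n-r_1 .$$

Let
$$p(t)=t(t-1)\cdots(t-n+1),\qquad Q(t)=\prod_{i=1}^{n-1}(1-it),\qquad p(t)=t^nQ(1/t),$$
and $c_j=e_j(1,2,\dots,n-1)$, the elementary symmetric polynomial, so that $s(n,n-j)=(-1)^jc_j$. We have
$$c_1=\frac{n(n-1)}2,\qquad c_2=\frac{n(n-1)(n-2)(3n-1)}{24},\qquad2c_2\le c_1^2,\qquad3c_3\le c_1c_2 .$$
The two inequalities follow by expanding $c_1\cdot c_1$ and $c_1\cdot c_2$ and keeping only the square-free products. For $0\le t\le r_n$ we have $n^2t\le\frac14$ and $c_1t\le\frac18$.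

On $[0,\frac1{n-1}]$ all factors $1-it$ lie in $[0,1]$. Therefore $Q$ is decreasing there, and it is convex because $Q''(t)=\sum_{i\ne k}ik\prod_{j\ne i,k}(1-jt)\ge0$. Also
$$-Q'(t)=\sum_ii\prod_{k\ne i}(1-kt)\ \ge\ c_1-2c_2t,\qquad Q(t)\ \ge\ 1-c_1t+c_2t^2-c_3t^3 . \tag{2}$$
The first bound uses $\prod_{k\neq i}(1-kt)\ge1-t\sum_{k\ne i}k$ and $\sum_{i\ne k}ik=2c_2$. The second is a Bonferroni inequality: $Q(t)$ is the probability that none of $n-1$ independent events of probabilities $t,2t,\dots,(n-1)t$ occurs.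

On $[n-1,\infty)$ the polynomial $p$ is nonnegative, strictly increasing and convex.

## Averaging the edges inside $f_n$

We need $f_n$ from below, in terms of $\rho$ and $v$ only. Write $\bar E_l=e_l(r_1,\dots,r_{n-1})/\binom{n-1}l$. Since $A_1^n=\Pi\sigma$ and $A_l^{n-1}=\Pi\,r_n\,e_l(r_1,\dots,r_{n-1})$,
$$\frac{f_n}\Pi=1-\frac{n-1}2\sigma+r_n\sum_{l=1}^{n-2}(-1)^{l+1}c_{l+1}\bar E_l . \tag{3}$$
A natural first try is Maclaurin's inequality $\bar E_l\le\rho^l$ in each term. The signs alternate, and $\bar E_3$ enters with a plus sign, where an upper bound is useless for bounding $f_n$ from below. So for $n\ge5$ the termwise approach stops at $l=3$. The remedy is to group the terms so that only one direction of averaging matters.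

**Lemma 1.** We have
$$\frac{f_n}\Pi\ge Q(\rho)+vB,\qquad B:=\frac{(n-1)^2}2-\frac{1-Q(\rho)}\rho\ \ge\ -\frac{n-1}2+\frac{23}{24}c_2\rho .$$
If all $a_i$ equal $a$, then $f_n=p(a)$.

**Step 1: write the sum as an average of products.** The purpose is to gather the alternating terms into positive ones. For a uniformly random permutation $\pi$ of $\{1,\dots,n-1\}$ let
$$\Psi_m=\mathbb E_\pi\prod_{i=1}^{m-1}\big(1-i\,r_{\pi(i)}\big),\qquad1\le m\le n-1 .$$
For example, with $n=4$: $\Psi_1=1$, $\Psi_2=1-\rho$, $\Psi_3=1-3\rho+2\bar E_2$. Since $\{\pi(i):i\in S\}$ is a uniformly random $|S|$-subset, expanding gives $\Psi_m=\sum_{S\subset\{1,\dots,m-1\}}(-1)^{|S|}\big(\prod_{i\in S}i\big)\bar E_{|S|}$. Multiply by $m$ and sum over $m$. The sets $S\cup\{m\}$ run over all nonempty subsets of $\{1,\dots,n-1\}$, grouped by their maximum, so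
$$\sum_{m=1}^{n-1}m\Psi_m=\sum_{l=0}^{n-2}(-1)^lc_{l+1}\bar E_l .$$
The term $l=0$ is $c_1$. So (3) becomes
$$\frac{f_n}\Pi=1-\frac{n-1}2\sigma+r_n\Big(c_1-\sum_{m=1}^{n-1}m\Psi_m\Big). \tag{4}$$

**Step 2: averaging the variables can only increase $\Psi_m$.** The purpose is the claim $\Psi_m(r_1,\dots,r_{n-1})\le\Psi_m(\rho,\dots,\rho)=\prod_{i<m}(1-i\rho)$. As a function of its variables, $\Psi_m$ is symmetric and affine in each one. Fix all but $r_\alpha,r_\beta$: then $\Psi_m=C_0+C_1(r_\alpha+r_\beta)+C_2r_\alpha r_\beta$. On $[0,\frac1{n-1}]^{n-1}$ we have $C_2\ge0$, being an average of zeros and of terms $ik$ times products of factors $1-jr\ge0$. So replacing $r_\alpha,r_\beta$ by their mean, which keeps the sum and does not decrease the product, does not decrease $\Psi_m$.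

On the compact set of $t\in[0,\frac1{n-1}]^{n-1}$ with $\sum t_i=(n-1)\rho$, the maximizers of $\Psi_m$ form a nonempty compact set; take one with $\sum t_i^2$ minimal. If two of its coordinates differed, averaging them would give another maximizer with smaller $\sum t_i^2$. So all coordinates are equal to $\rho$, and the claim holds.

**Step 3: telescope.** The purpose is to evaluate the resulting bound. Put $\kappa=(1-Q(\rho))/\rho$. Since $m\rho\prod_{i<m}(1-i\rho)=\prod_{i<m}(1-i\rho)-\prod_{i\le m}(1-i\rho)$, we get $\sum_{m=1}^{n-1}m\rho\prod_{i<m}(1-i\rho)=1-Q(\rho)$. So $\sum_mm\Psi_m\le\kappa$. From (4), with $\sigma=r_n+(n-1)\rho$ and $r_n=\rho+v$,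
$$\frac{f_n}\Pi\ge1-\frac{n-1}2\big(r_n+(n-1)\rho\big)+r_n\Big(\frac{n(n-1)}2-\kappa\Big)=1+\frac{(n-1)^2}2v-(\rho+v)\kappa=Q(\rho)+vB .$$

**Step 4: bound $B$.** The purpose is an explicit lower bound. By (2), $\kappa\le c_1-c_2\rho+c_3\rho^2$, and $c_3\rho^2\le\frac13(c_1\rho)(c_2\rho)\le\frac1{24}c_2\rho$. So $B\ge\frac{(n-1)^2}2-\frac{n(n-1)}2+\frac{23}{24}c_2\rho$, which is the stated bound.

**Step 5: equal edges.** The purpose is the last sentence of the lemma. If all $a_i=a$, then $A_1^n=na^{n-1}$ and $A_l^{n-1}=\binom{n-1}la^{n-1-l}$. So $f_n=a^n+s(n,n-1)a^{n-1}+\sum_{l=1}^{n-2}s(n,n-1-l)a^{n-1-l}=p(a)$, as $s(n,0)=0$. $\square$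

## The midpoint bound and the place where it stops

For $x'=(x_2,\dots,x_n)\in\mathbb Z_+^{n-1}$ let $L(x')=a_1\big(1-\sum_{i\ge2}r_ix_i\big)$. For fixed $x'$ with $L(x')\ge0$ there are $\lfloor L(x')\rfloor$ choices of $x_1$, and none if $L(x')<0$. So
$$P_n=S-\sum_{x':\,L(x')\ge0}\{L(x')\},\qquad S:=\sum_{x'\in\mathbb Z_+^{n-1}}L(x')_+ . \tag{5}$$
The first thing to try is to drop the fractional parts and compare the sum $S$ with an integral.

**Lemma 2.** $n!\,P_n\le n!\,S\le\Pi\,(1-\sigma'/2)^n$.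

*Proof.* The function $L_+$ is convex, so $L_+(x')\le\int_{x'+[-\frac12,\frac12]^{n-1}}L_+$ by Jensen. The cubes tile $[\frac12,\infty)^{n-1}$. Shifting by $\frac12$ in each coordinate,
$$S\le a_1\int_{[0,\infty)^{n-1}}\Big(1-\frac{\sigma'}2-\sum_{i\ge2}r_iy_i\Big)_+dy=\Pi\,\frac{(1-\sigma'/2)^n}{n!},$$
since for $\delta\ge0$ the integral $\int(\delta-\sum_{i\ge2} r_iy_i)_+dy$ is the volume of an $n$-simplex with legs $\delta$ and $\delta a_2,\dots,\delta a_n$. $\square$

Test this on $n=3$ and edges $(36,36,36)$. It gives $6P_3\le36^3(1-\frac1{36})^3=35^3=42875$, but $f_3=36\cdot35\cdot34=42840$. So Lemma 2 does not prove (1) at a point where (1) is an equality. In general, for equal edges $a$, it compares $(a-\frac{n-1}2)^n$ with $p(a)=\prod_{i=0}^{n-1}(a-i)$, and AM–GM goes the wrong way. The loss, relative to $\Pi$, is at most $\frac{n^3-n}{24}\rho^2$, as the next proof shows. Away from equal edges there is a gain that outweighs it.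

**Lemma 3.** If $w\ge\frac{n^2\rho^2}{10}$ or $v\ge\frac{3\rho}{5n}$, then $n!\,P_n<f_n$.

**Step 1: expand the midpoint bound.** The purpose is to isolate the effect of $v$ and $w$. Let $z=1-\frac{(n-1)\rho}2$ and $h=\frac{v+w}2\le\frac{r_n}2\le\frac1{8n^2}$, so $1-\frac{\sigma'}2=z-h$ with $0\le h\le z\le1$. Taylor's formula gives $(z-h)^n\le z^n-nhz^{n-1}+\binom n2h^2$. Here $\binom n2h^2\le\frac{n^2}2\cdot\frac1{8n^2}h=\frac h{16}$, and $z^{n-1}\ge1-\frac{(n-1)^2\rho}2$ by Bernoulli.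

**Step 2: measure the loss.** The purpose is to bound $Q(\rho)$ from below by $z^n$ minus the loss. Put $\gamma_i=i-\frac{n-1}2$ for $0\le i\le n-1$. Then $1-i\rho=z-\gamma_i\rho$, so $Q(\rho)=\prod_{i=0}^{n-1}(z-\gamma_i\rho)$. The $\gamma_i$ are symmetric about $0$; pairing $\pm\gamma_i$ gives
$$Q(\rho)=z^n\prod_{\gamma_i>0}\Big(1-\frac{\gamma_i^2\rho^2}{z^2}\Big)\ge z^n\Big(1-\sum_{\gamma_i>0}\frac{\gamma_i^2\rho^2}{z^2}\Big)\ge z^n-\frac{(n^3-n)\rho^2}{24},$$
because $z^{n-2}\le1$ and $\sum_{\gamma_i>0}\gamma_i^2=\frac12\cdot\frac{n(n^2-1)}{12}$.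

**Step 3: combine.** The purpose is one inequality that is linear in $v$ and $w$. By Lemmas 1 and 2 and the two previous steps,
$$\frac{f_n-n!P_n}\Pi\ge vB+h\Big(n-\frac{n(n-1)^2\rho}2-\frac1{16}\Big)-\frac{(n^3-n)\rho^2}{24}.$$
Inserting $h=\frac{v+w}2$ and the bound on $B$,
$$\frac{f_n-n!P_n}\Pi\ge\Big(\frac{15}{32}+\beta_n\rho\Big)v+\frac12\Big(n-\frac{n(n-1)^2\rho}2-\frac1{16}\Big)w-\frac{(n^3-n)\rho^2}{24}, \tag{6}$$
$$\beta_n=\frac{23}{24}c_2-\frac{n(n-1)^2}4=\frac{n(n-1)}{24}\Big[\frac{23}{24}(n-2)(3n-1)-6(n-1)\Big].$$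

**Step 4: the coefficients are positive.** The purpose is to be allowed to drop either term. If $n\ge4$, then $n-2\ge\frac23(n-1)$ and $3n-1\ge11$, so the bracket in $\beta_n$ is at least $\big(\frac{23}{24}\cdot\frac{22}3-6\big)(n-1)>0$. If $n=3$, then $\beta_3=-\frac{13}{12}$ and $\rho\le\frac1{36}$, so $\frac{15}{32}+\beta_3\rho>0$. Since $(n-1)^2\rho\le\frac14$, the coefficient of $w$ is at least $\frac n2\big(\frac78-\frac1{48}\big)=\frac{41}{96}n$.

**Step 5: large $w$.** If $w\ge\frac{n^2\rho^2}{10}$, the $w$-term is at least $\frac{41}{960}n^3\rho^2>\frac{40}{960}n^3\rho^2=\frac{n^3\rho^2}{24}$. So the right side of (6) is positive.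

**Step 6: large $v$.** If $v\ge\frac{3\rho}{5n}$, it suffices that $\big(\frac{15}{32}+\beta_n\rho\big)\frac{3\rho}{5n}>\frac{(n^3-n)\rho^2}{24}$. Multiply by $24n/\rho$: this is $\frac35\big(\frac{45}4+24\beta_n\rho\big)>n^2(n^2-1)\rho$, i.e. $6.75>\rho\,n(n-1)K_n$ with
$$K_n=n(n+1)-\tfrac35\Big[\tfrac{23}{24}(3n^2-7n+2)-6n+6\Big]=-0.725n^2+8.625n-4.75 .$$
The maximum of this quadratic over real $n$ is $\frac{8.625^2}{2.9}-4.75<21$. As $0<\rho n(n-1)<\frac14$, we get $\rho n(n-1)K_n<\frac{21}4<6.75$. $\square$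

So we may assume from now on the **near-equal condition**
$$v<\frac{3\rho}{5n}\le\frac\rho5,\qquad w<\frac{n^2\rho^2}{10}\le\frac\rho{40}. \tag{7}$$
It gives $r_n\le\rho\big(1+\frac3{5n}\big)\le\frac65\rho$ and $r_1\ge\frac{39}{40}\rho$. Hence, with $s:=a_1-a_n$,
$$\frac{a_1}{a_n}=\frac{r_n}{r_1}\le\frac65\cdot\frac{40}{39}=\frac{16}{13},\qquad\theta:=\frac{a_1}{a_n}-1=\frac s{a_n}\le\frac3{13}<\frac14 . \tag{8}$$
The edges $(40,40,36)$ satisfy (7): $\frac1{360}<\frac{1}{5\cdot40}$ and $w=0$.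

## Randomizing inside the layers $x_2+\dots+x_n=j$

The cube argument averages in every direction, including the one across the layers $x_2+\dots+x_n=j$. For equal edges $L$ depends on $j$ only, and a sum over $j$ can be done exactly. So we keep the sum over $j$ and replace lattice points by continuous points only inside each layer.

**Definition (the interpolant $\hat p$).** $\hat p$ is the piecewise linear function on $[0,\infty)$ with knots at the integers that agrees with $p$ at every integer $m\ge0$.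

For $n=3$: $\hat p(36.5)=\frac{42840+46620}2=44730$, while $p(36.5)=44703.375$.

**Lemma 4.** Let $\bar A=\frac{a_2+\dots+a_n}{n-1}$ and $\tau=1/\bar A$. Then
$$\frac{n!\,S}\Pi\le Q(\tau)+\frac{0.035}{a_n}.$$

Put $N=n-1\ge2$, $r'=(r_2,\dots,r_n)$, $\Delta_N=\{u\in\mathbb R^N_{\ge0}:\sum u_i=1\}$. Two standard facts are used. The spacings of $N-1$ independent uniform points in $[0,1]$ are uniform on $\Delta_N$, because the order statistics are uniform on $\{0<t_1<\dots<t_{N-1}<1\}$ and the passage to spacings is linear with determinant $1$. And for measurable $G\ge0$ and $V$ uniform on $\Delta_N$,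
$$\int_{\mathbb R_+^N}G(x)\,dx=\frac1{(N-1)!}\,\mathbb E\int_0^\infty t^{N-1}G(tV)\,dt, \tag{9}$$
which is the substitution $x=tu$, $u\in\Delta_N$, with Jacobian $t^{N-1}$ in the coordinates $(t,u_1,\dots,u_{N-1})$; the region $\{u_1+\dots+u_{N-1}\le1\}$ has volume $\frac1{(N-1)!}$.

**Step 1: a coupling.** The purpose is to bound the sum over one layer by an average over a continuous simplex. For $j\ge N$ let $X$ be uniform on the $\binom{j-1}{N-1}$ vectors in $\mathbb Z_+^N$ with coordinate sum $j$. Equivalently, choose a uniform $(N-1)$-subset of the ranks $\{1,\dots,j-1\}$; it cuts $\{1,\dots,j\}$ into $N$ consecutive blocks, and $X$ lists their sizes. Independently take $j-1$ independent uniform points in $[0,1]$ with spacings $W_1,\dots,W_j$, and let $V_k$ be the sum of the $W$'s in block $k$. Each $W_i$ has mean $\frac1j$, so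
$$\mathbb E[jV\mid X]=X .$$
Moreover $V$ is the spacing vector of the points with the chosen ranks. These are a uniformly random $(N-1)$-subset of $j-1$ independent uniform points, so they are distributed as $N-1$ independent uniform points, and $V$ is uniform on $\Delta_N$. By conditional Jensen, $\mathbb E\varphi(X)\le\mathbb E\varphi(jV)$ for every convex $\varphi$.

As an example take $N=2$, $j=3$: $X$ is $(1,2)$ or $(2,1)$, and $V=(U,1-U)$ with $U$ uniform. For $\varphi(x)=x_1^2$ the two sides are $\frac52$ and $9\,\mathbb EU^2=3$.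

With $\varphi(x)=(1-r'\cdot x)_+$ in each layer,
$$S\le a_1\,\mathbb E\sum_{j\ge N}\binom{j-1}{N-1}(1-j\,r'\cdot V)_+ .$$

**Step 2: sum over $j$ exactly.** The purpose is to recognize $\hat p$. The function $t\mapsto\sum_{j\ge N}\binom{j-1}{N-1}(t-j)_+$ is piecewise linear with knots at integers. At an integer $m\ge0$ it equals $\sum_{j\le m}\binom{j-1}{N-1}(m-j)=\binom m{N+1}=\binom mn$: classify the $(N+1)$-subsets of $\{1,\dots,m\}$ by their second largest element $j$. So the function is $\hat p(t)/n!$. With $T_V=1/(r'\cdot V)$ we have $(1-j\,r'\cdot V)_+=(T_V-j)_+/T_V$, hence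
$$n!\,S\le a_1\,\mathbb E\big[\hat p(T_V)/T_V\big]. \tag{10}$$

**Step 3: a change of variables.** The purpose is to turn the harmonic-type mean $T_V$ into an arithmetic mean of the edges. Let $g\ge0$ be measurable and let $Y$ be uniform on $\Delta_N$, with coordinates indexed by $2,\dots,n$. Then
$$\mathbb E\Big[(r'\cdot V)^{-N}g\Big(\frac1{r'\cdot V}\Big)\Big]=a_2\cdots a_n\ \mathbb E\Big[g\Big(\sum_{i\ge2}a_iY_i\Big)\Big].$$
To see this, put $F(x)=g\big(\sum x_i/(r'\cdot x)\big)$, which is homogeneous of degree $0$, and compute $I=\int_{\mathbb R_+^N}e^{-r'\cdot x}F(x)\,dx$ twice. By (9),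
$$I=\frac1{(N-1)!}\mathbb E\Big[F(V)\int_0^\infty t^{N-1}e^{-t\,r'\cdot V}dt\Big]=\mathbb E\big[F(V)(r'\cdot V)^{-N}\big],$$
and $F(V)=g(1/(r'\cdot V))$. Substituting $x_i=a_iz_i$ first, $r'\cdot x=\sum z_i$, and (9) gives $I=\prod_{i\ge2}a_i\,\int e^{-\sum z_i}F((a_iz_i))\,dz=\prod_{i\ge2}a_i\;\mathbb E\,F((a_iY_i))$, and $F((a_iY_i))=g(\sum a_iY_i)$.

Apply this with $g(t)=\hat p(t)/t^n$, for which $(r'\cdot V)^{-N}g(T_V)=\hat p(T_V)/T_V$. Then (10) becomes
$$n!\,S\le\Pi\ \mathbb E\Big[\frac{\hat p(T)}{T^n}\Big],\qquad T=\sum_{i\ge2}a_iY_i\in[a_n,a_2],\quad\mathbb E\,T=\bar A .$$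

**Step 4: the interpolation error.** The purpose is to replace $\hat p$ by $p$. On $[n-1,\infty)$ we have $0\le p''(u)\le n(n-1)u^{n-2}$, since $p''$ is a sum of $n(n-1)$ products of $n-2$ factors $u-j\in[0,u]$. On a unit interval, the chord of a function with second derivative in $[0,D]$ exceeds it by at most $D/8$. So for $t\ge a_n$, $\hat p(t)-p(t)\le\frac18n(n-1)(t+1)^{n-2}$. Divide by $t^n$: as $\frac{n-2}t\le\frac1{4n}\le\frac1{12}$, we have $(1+\frac1t)^{n-2}\le e^{1/12}<1.09$, and the error is at most $\frac{1.09}8\cdot\frac{n^2}{a_n^2}\le\frac{0.1363\,n^2}{a_n^2}\le\frac{0.035}{a_n}$, because $\frac{n^2}{a_n}\le\frac14$.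

**Step 5: concavity.** The purpose is to replace the random $T$ by its mean. Let $g(t)=Q(1/t)=\prod_{i<n}\frac{t-i}t$ for $t\ge4n^2$. Then $\frac{g'}g=\sum_{i<n}\frac i{t(t-i)}$, so
$$\frac{g''}g=\Big(\sum_{i<n}\frac i{t(t-i)}\Big)^2-\sum_{i<n}\frac{i(2t-i)}{t^2(t-i)^2}\le\frac{c_1^2}{t^2(t-n)^2}-\frac{2c_1}{t^3}\le0 .$$
The first inequality uses $(2t-i)t\ge2(t-i)^2$, i.e. $3ti\ge2i^2$. The second is $c_1t\le2(t-n)^2$, which holds since $t-n\ge\frac{11}{12}t$ and $t\ge4n^2>c_1$. So $g$ is concave on $[4n^2,\infty)$, and $\mathbb E\,Q(1/T)\le Q(1/\bar A)=Q(\tau)$. Together with Step 4 and $p(t)/t^n=Q(1/t)$, the lemma follows. $\square$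

The error term cannot simply be dropped. For $n=3$ and edges $(36.5,36.5,36.5)$ one has $S=\sum_j\binom{j-1}1(36.5-j)_+=\hat p(36.5)/3!$, so $3!\,S=44730>44703.375=f_3$, although $3!\,P_3=p(36)=42840$. To finish, we must either use the fractional parts that were dropped in (5) or count directly.

## $f_n/\Pi$ dominates $Q(\tau)$

**Lemma 5.** Under (7), $f_n/\Pi\ge Q(\tau)$.

**Step 1: $\tau$ exceeds $\rho$ by a definite amount.** The purpose is to exploit that $Q$ decreases. Let $\bar r=\frac{\sigma'}{n-1}=\rho+\frac{v+w}{n-1}$, the mean of $r_2,\dots,r_n$. For $r\in[r_1,r_n]$ we have $(r-r_1)(r-r_n)\le0$, i.e. $\frac1r\le\frac{r_1+r_n-r}{r_1r_n}$. Averaging over $r_2,\dots,r_n$ gives $\bar A\le\frac{r_1+r_n-\bar r}{r_1r_n}$, so $\tau\ge\frac{r_1r_n}{r_1+r_n-\bar r}$ and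
$$\bar r-\tau\le\frac{(r_n-\bar r)(\bar r-r_1)}{r_1+r_n-\bar r}\le\frac{v(\bar r-r_1)}{r_1}.$$
Here $r_n-\bar r\le v$ because $\bar r\ge\rho$, and the denominator is at least $r_1$ because $\bar r\le r_n$. Now $\bar r-r_1=w+\frac{v+w}{n-1}=\frac{nw+v}{n-1}$, and $\frac v{r_1}\le\frac3{5n}\cdot\frac{40}{39}=\frac8{13n}$. So $\bar r-\tau\le\frac8{13n}\cdot\frac{nw+v}{n-1}$, and
$$\tau-\rho=\frac{v+w}{n-1}-(\bar r-\tau)\ge\frac{(1-\frac8{13n})v+\frac5{13}w}{n-1}\ge0 .$$

**Step 2: compare.** The purpose is to balance this against $vB$. Since $\bar A\ge a_n$, $\tau\le r_n$. By convexity of $Q$ and (2),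
$$Q(\rho)-Q(\tau)\ge(\tau-\rho)(-Q'(\tau))\ge(\tau-\rho)(c_1-2c_2r_n),$$
where $c_1-2c_2r_n\ge c_1(1-c_1r_n)>0$. Use Lemma 1, drop the nonnegative $w$-term, and note $\frac{c_1}{n-1}=\frac n2$:
$$\frac{f_n}\Pi-Q(\tau)\ge v\Big[-\frac{n-1}2+\frac{23}{24}c_2\rho+\Big(1-\frac8{13n}\Big)\Big(\frac n2-\frac{2c_2r_n}{n-1}\Big)\Big].$$
Here $-\frac{n-1}2+\big(1-\frac8{13n}\big)\frac n2=\frac12-\frac4{13}=\frac5{26}$, and $r_n\le\rho(1+\frac3{5n})$ with $(1-\frac8{13n})(1+\frac3{5n})\le1$ since $\frac8{13}>\frac35$. So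
$$\frac{f_n}\Pi-Q(\tau)\ge v\Big[\frac5{26}+c_2\rho\Big(\frac{23}{24}-\frac2{n-1}\Big)\Big]\ge0 .$$
For $n\ge4$ the inner bracket is at least $\frac{23}{24}-\frac23>0$. For $n=3$, $c_2=2$ and the outer bracket equals $\frac5{26}-\frac\rho{12}>0$. $\square$

Lemmas 4 and 5 together say $n!\,S\le f_n+\frac{0.035\,\Pi}{a_n}$. The excess must be paid for by fractional parts.

## Fractional parts when $a_1-a_n\ge\frac14$

Along a line in direction $x_n$, the values of $L$ step by $\frac{a_1}{a_n}=1+\theta$. If $\theta$ is not too small the fractional parts spread out.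

**Lemma 6.** Let $0<\theta\le\frac14$, $c\in\mathbb R$, and let $R\ge1$ be an integer. If $R\theta\le1$, then $\sum_{t=0}^{R-1}\{c+\theta t\}\ge\theta\binom R2$. If $R\theta>1$, the sum is at least $\frac R8$.

*Proof.* Let $R\theta\le1$. Two of the arguments differ by some $d\in[\theta,1-\theta]$, so their fractional parts differ by $d$ or $1-d$ in absolute value, hence by at least $\theta$. The $j$-th smallest fractional part is therefore at least $(j-1)\theta$; sum over $j$.

Let $R\theta>1$. Put $R_0=\lfloor1/\theta\rfloor$ and $R=qR_0+R_1$ with $0\le R_1<R_0$; here $q\ge1$ as $R>1/\theta$. Any $R_0$ consecutive terms sum to at least $\frac{\theta R_0(R_0-1)}2\ge\frac{R_0(1-2\theta)}2\ge\frac{R_0}4$, by the first part and $R_0>\frac1\theta-1$. Since $R_1<R_0\le qR_0$, we have $qR_0\ge\frac R2$, and the $q$ blocks give at least $\frac{qR_0}4\ge\frac R8$. $\square$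

**Lemma 7.** If (7) holds and $s=a_1-a_n\ge\frac14$, then $n!\,P_n<f_n$.

**Step 1: one line.** The purpose is a lower bound for the fractional parts with $x''=(x_2,\dots,x_{n-1})$ fixed. Put $M=a_n\big(1-\sum_{i=2}^{n-1}r_ix_i\big)\le a_n$. Then $L=(1+\theta)(M-x_n)$. If $M<1$ no $x_n\geq 1$ has $L\ge0$. If $M\ge1$, the $x_n$ with $L\ge0$ are $1,\dots,R$, $R=\lfloor M\rfloor$, and $M-x_n=\{M\}+t$ with $t$ running over $0,\dots,R-1$. So $\{L\}=\{c+\theta t\}$ with $c=(1+\theta)\{M\}$. By (8) and $s\ge\frac14$ we have $\frac1{4a_n}\le\theta<\frac14$. Also $\frac R8\ge\frac{R(R-1)}{8a_n}=\frac1{4a_n}\binom R2$, as $R-1\le a_n$. So in both cases of Lemma 6 the line contributes at least $\frac1{4a_n}\binom R2$.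

**Step 2: add the lines.** The purpose is to recognize another lattice point count. Since $\binom R2=\#\{(z_1,z_2)\in\mathbb Z_+^2:z_1+z_2\le M\}$, and $z_1+z_2\le M$ means $\sum_{i=2}^{n-1}\frac{x_i}{a_i}+\frac{z_1}{a_n}+\frac{z_2}{a_n}\le1$ (lines with $M<1$ contribute nothing on either side),
$$\sum_{x':L\ge0}\{L(x')\}\ge\frac1{4a_n}P_n(a_2,\dots,a_{n-1},a_n,a_n).$$

**Step 3: bound that count from below.** The purpose is an explicit constant. If $b_1,\dots,b_n>0$ and $\sum\frac1{b_i}<1$, then $n!\,P_n(b)\ge\prod b_i\,\big(1-\sum\frac1{b_i}\big)^n$. Indeed every $y\in[1,\infty)^n$ with $\sum\frac{y_i}{b_i}\le1$ lies in the unit cube with lowest corner at the counted point $(\lfloor y_i\rfloor)$, so the volume of the region of such $y$, which is $\frac1{n!}\prod b_i(1-\sum\frac1{b_i})^n$, is at most $P_n(b)$. For $b=(a_2,\dots,a_{n-1},a_n,a_n)$ we have $\prod b_i=\Pi\frac{a_n}{a_1}$ and $\sum\frac1{b_i}\le nr_n\le\frac1{4n}$, so $(1-\sum\frac1{b_i})^n\ge\frac34$.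 With (8),
$$\frac{n!}\Pi\sum_{x':L\ge0}\{L(x')\}\ge\frac1{4a_n}\cdot\frac{a_n}{a_1}\cdot\frac34=\frac3{16a_1}\ge\frac3{16}\cdot\frac{13}{16}\cdot\frac1{a_n}>\frac{0.15}{a_n}.$$

**Step 4: conclude.** The purpose is to balance the gain against the error. By (5) and Lemmas 4 and 5,
$$\frac{f_n-n!P_n}\Pi\ge-\frac{0.035}{a_n}+\frac{0.15}{a_n}>0 .\qquad\square$$

## Counting by layers when $a_1-a_n<\frac14$

For small $s$ the step $\theta$ may be zero and Lemma 6 has nothing to offer. But then all edges lie within $\frac14$ of each other, and we can count by the layers $\sum x_i=k$. The comparison point is the harmonic mean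
$$H=\frac n\sigma,\qquad\frac1H=\rho+\frac vn,\qquad a_n\le H\le a_1 .$$

**Lemma 8.** Assume (7) and $s<\frac14$. Then $n!\,P_n\le f_n$, with equality if and only if $a_1=\dots=a_n$ is an integer.

**Step 1: $f_n\ge p(H)$, strictly unless all $a_i$ are equal.** The purpose is to reduce to one variable. By convexity and (2), $Q(\rho)-Q(\frac1H)\ge\frac vn\big(c_1-\frac{2c_2}H\big)$, and $\frac{c_1}n=\frac{n-1}2$. With Lemma 1,
$$\frac{f_n}\Pi-Q\Big(\frac1H\Big)\ge v\Big[-\frac{n-1}2+\frac{23}{24}c_2\rho+\frac{n-1}2-\frac{2c_2}{nH}\Big]=v\,c_2\Big[\frac{23}{24}\rho-\frac2{nH}\Big]\ge0,$$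
because (7) gives $\frac1H\le\rho\big(1+\frac3{5n^2}\big)\le\frac{16}{15}\rho$, and $\frac2n\cdot\frac{16}{15}\le\frac23\cdot\frac{16}{15}<\frac{23}{24}$. By AM–GM for the $r_i$, $\Pi\ge H^n$, with equality iff all $a_i$ are equal. Since $Q(1/H)>0$, $f_n\ge\Pi\,Q(1/H)\ge H^nQ(1/H)=p(H)$, and the second inequality is strict unless all $a_i$ are equal.

**Step 2: which layers are counted.** The purpose is to reduce the count to at most one doubtful layer. If $\sum x_i\le a_n$, then $\sum\frac{x_i}{a_i}\le\frac{\sum x_i}{a_n}\le1$ and $x$ is counted. If $\sum x_i>a_1$, then $\sum\frac{x_i}{a_i}\ge\frac{\sum x_i}{a_1}>1$ and it is not.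

**Step 3: no integer lies in $(a_n,a_1]$.** The purpose is the case without a doubtful layer. Put $k=\lfloor a_n\rfloor$; then $k\le a_n\le a_1<k+1$. Exactly the points with $\sum x_i\le k$ are counted, so $n!\,P_n=n!\binom kn=p(k)\le p(H)\le f_n$, as $H\ge a_n\ge k\geq n-1$. Equality forces all $a_i$ equal by Step 1, and $H=k$ since $p$ is strictly increasing on $[n-1,\infty)$; that is, $a_1=\dots=a_n=k$. Conversely, if all $a_i$ equal an integer $k$, then $n!\,P_n=p(k)=f_n$ by Lemma 1.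

**Step 4: an integer $k$ lies in $(a_n,a_1]$.** The purpose is to show strict inequality here. The $a_i$ are not all equal, and as $s<\frac14$ we have $k-1<a_n<k\le a_1<k+1$ and $k-a_n\le s<\frac14$. All points with $\sum x_i\le k-1$ are counted, none with $\sum x_i\ge k+1$. The layer $\sum x_i=k$ has $\binom{k-1}{n-1}$ points; let $\mu$ be the fraction of them with $\sum r_ix_i>1$. Since $n!\binom{k-1}{n-1}=\frac{n\,p(k)}k$,
$$n!\,P_n=p(k)-\frac{n\,p(k)}k\,\mu . \tag{11}$$

If $H\ge k$, then $n!\,P_n\le p(k)\le p(H)<f_n$ by Step 1.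

Let $H<k$. Over the layer each $x_i$ has mean $\frac kn$ by symmetry, so $\sum r_ix_i$ has mean $\frac{k\sigma}n=\frac kH>1$. Its maximum is at most $\frac k{a_n}$, and on a fraction $1-\mu$ of the layer it is at most $1$. So $\frac kH\le(1-\mu)+\mu\frac k{a_n}$, i.e.
$$\mu\ge\frac{\frac kH-1}{\frac k{a_n}-1}=\frac{(k-H)a_n}{H(k-a_n)}\ge\frac{4(k-H)a_n}H .$$
On the other hand, $p$ is convex on $[n-1,\infty)$ and $p'(k)=p(k)\sum_{i=0}^{n-1}\frac1{k-i}\le\frac{n\,p(k)}{k-n}$, so
$$p(k)-p(H)\le(k-H)p'(k)\le(k-H)\frac{n\,p(k)}{k-n}.$$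
With (11),
$$p(H)-n!\,P_n\ge n\,p(k)(k-H)\Big[\frac{4a_n}{kH}-\frac1{k-n}\Big]>0 .$$
Indeed $\frac{4a_n}H\ge\frac{4a_n}{a_1}\ge\frac{13}4$ by (8), while $k>a_n\ge4n^2\ge12n$ gives $\frac k{k-n}\le\frac{12}{11}$. So $n!\,P_n<p(H)\le f_n$. $\square$

**Proof of Theorem 1.** If (7) fails, Lemma 3 gives $n!\,P_n<f_n$. If (7) holds and $a_1-a_n\ge\frac14$, Lemma 7 gives $n!\,P_n<f_n$. If (7) holds and $a_1-a_n<\frac14$, Lemma 8 gives $n!\,P_n\le f_n$ with equality exactly when $a_1=\dots=a_n$ is an integer. Equal edges have $v=w=s=0$, so they always fall in the last case, and the equality statement is complete. Thus the Modified GLY Conjecture holds for every $n\ge3$ with $y(n)=4n^2$, and the upper bound in Theorem 2 follows. $\square$
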